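# Kirillov–Reshetikhin characters at negative integers, and their images in the WZW fusion ring

## 1. A sequence of Laurent polynomials indexed by all integers

Let $X$ be a simply-laced Dynkin diagram ($A_r$, $D_r$ or $E_r$) with vertex set $I=\{1,\dots,r\}$ in Bourbaki numbering, and $\mathfrak g$ the corresponding simple Lie algebra. Write $b\sim a$ for adjacency, $\Delta$ for the root system, $W$ for the Weyl group with longest element $w_0$, $P\supset Q$ for the weight and root lattices, $Q_+=\sum_i\mathbb Z_{\ge0}\alpha_i$, $\theta$ for the highest root, $\rho$ for the Weyl vector, $h$ for the Coxeter number (which is also the dual Coxeter number), and $(\cdot|\cdot)$ for the invariant form with $(\alpha|\alpha)=2$ on roots. With this form $\alpha^\vee=\alpha$, and $P$ and $Q$ are dual lattices. Let $\iota(e^\lambda)=e^{-\lambda}$, and define $a\mapsto a^*$ by $\omega_{a^*}=-w_0\omega_a$. Two textbook facts will be used often: $(\theta|\rho)=h-1$, and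
$$\sum_{\alpha>0}(\alpha|\lambda)\,\alpha=h\lambda\qquad(\lambda\in P).\tag{1}$$

**Affine weights modulo $\delta$.** Let $\hat\omega_0,\dots,\hat\omega_r$ be the fundamental weights of the untwisted affine algebra $\hat{\mathfrak g}$, and $\bar P=\bigoplus_{i=0}^r\mathbb Z\hat\omega_i$. A weight in $\bar P$ is recorded by its level and its finite part. The weight $\hat\omega_0$ has level $1$ and finite part $0$, and $\hat\omega_i$ has finite part $\omega_i$ for $i\ge1$. With $u=e^{\hat\omega_0}$ we get $\mathbb Z[\bar P]=\mathbb Z[P][u^{\pm1}]$. Modulo $\delta$ the simple root $\alpha_0$ becomes $-\theta$, and a real root $\alpha+s\delta$ becomes $\alpha\in\Delta$. The affine Weyl group $\hat W=W\ltimes Q$ acts on level-$\ell$ weights; on finite parts the action is $\lambda\mapsto w\lambda+\ell\gamma$ with $w\in W$, $\gamma\in Q$. For instance $s_0$ is $\lambda\mapsto s_\theta\lambda+\ell\theta$; for $A_1$ at level $\ell$ it sends $n\omega_1$ to $(2\ell-n)\omega_1$. On level $0$ the group $\hat W$ acts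 through $W$.

**Demazure operators.** For $0\le i\le r$ put
$$D_if=\frac{f-e^{-\alpha_i}s_if}{1-e^{-\alpha_i}},\qquad\text{i.e.}\qquad D_i=\frac1{1-e^{-\alpha_i}}+\frac1{1-e^{\alpha_i}}\,s_i,\tag{2}$$
and $D_w=D_{i_1}\cdots D_{i_N}$ for a reduced word of $w\in\hat W$; the result does not depend on the word. On $e^\lambda$ with $n=\langle\lambda,\alpha_i^\vee\rangle$ we get $e^\lambda(1-e^{-(n+1)\alpha_i})/(1-e^{-\alpha_i})$. This is a Laurent polynomial for every $n\in\mathbb Z$, so the $D_i$ preserve $\mathbb Z[\bar P]$. Two special cases: if $n=0$, then $D_ie^\lambda=e^\lambda$; if $n\ge0$, then $D_ie^\lambda=e^\lambda+e^{\lambda-\alpha_i}+\dots+e^{\lambda-n\alpha_i}$.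

**The weights $\tau_a$ and the elements $w_a$.** For $a\in I$ let $\tau_a$ be the level-one weight $\hat\omega_j$ ($j=0$ allowed) whose finite part is the unique weight that is $0$ or minuscule and congruent to $\omega_a$ modulo $Q$. In type $A_r$, $\tau_a=\hat\omega_a$. In type $D_r$, $\tau_a=\hat\omega_1$ for odd $a\le r-2$, $\tau_a=\hat\omega_0$ for even $a\le r-2$, and $\tau_a=\hat\omega_a$ for $a\in\{r-1,r\}$. Since $wx-x\in Q$ for $w\in W$, $x\in P$, the finite parts of the orbit $\hat W\tau_a$ are exactly the elements of $\omega_a+Q$. In particular $w_0\omega_a$ occurs. Let $w_a\in\hat W$ be the element of minimal length such that $w_a\tau_a$ has finite part $w_0\omega_a$; it is the minimal representative of a coset of $\mathrm{Stab}(\tau_a)$, hence unique.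

**The construction.** For every $m\in\mathbb Z$, positive or not, put
$$Q^{(a)}_m:=u^{-m}D_{w_a}(e^{m\tau_a})\in\mathbb Z[P].\tag{3}$$
Expand $D_{w_a}$ along a reduced word with the second form of (2) and move all reflections to the right. Each choice of a subword contributes one term, so $D_{w_a}=\sum_{v\le w_a}C_v\,v$ (Bruhat order), where each $C_v$ is a sum of products of factors $1/(1-e^\beta)$, $\beta\in\Delta$. As $v\tau_a$ has level one, $u^{-m}v(e^{m\tau_a})=e^{m\mu}$ with $\mu$ the finite part of $v\tau_a$. Hence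
$$Q^{(a)}_m=\sum_{\mu\in\Pi_a}c^{(a)}_\mu e^{m\mu}\quad(m\in\mathbb Z),\qquad c^{(a)}_\mu\in\mathcal R:=\mathbb Z[P]\bigl[(1-e^\alpha)^{-1}:\alpha\in\Delta\bigr],\tag{4}$$
where $\Pi_a\subset\omega_a+Q$ is the finite set of finite parts of the $v\tau_a$, $v\le w_a$. Thus $Q_m^{(a)}$ is an exponential sum in $m$ whose coefficients do not depend on $m$.

For $A_1$: $\tau_1=\hat\omega_1$, $w_1=s_1$, and with $x=e^{\omega_1}$, $\alpha=2\omega_1$,
$$Q_m=\frac{x^m}{1-x^{-2}}+\frac{x^{-m}}{1-x^{2}}=\frac{x^{m+1}-x^{-m-1}}{x-x^{-1}} .$$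
For $m\ge0$ this is the character of the $(m+1)$-dimensional representation. Reading the same formula at negative $m$ gives $Q_{-1}=0$ and $Q_{-2-m}=-Q_m$.

**What it is for.** For $m\ge0$ the polynomial $Q_m^{(a)}$ is the $\mathfrak g$-character of a Kirillov–Reshetikhin module. We want to know what these modules become in the level-$k$ fusion ring. The characters of that ring are evaluations at points where $e^{(k+h)\mu}$ takes one and the same value for all $\mu\in\omega_a+Q$. By (4), adding $k+h$ to $m$ then multiplies $Q_m^{(a)}$ by a constant. So what happens for $m$ between $k+1$ and $k+h-1$ is controlled by $Q^{(a)}_{-h+1},\dots,Q^{(a)}_{-1}$, and the symmetry $m\mapsto k-m$ is controlled by the relation between $Q^{(a)}_{-h-m}$ and $Q^{(a)}_m$. Both questions live at negative integers and do not involve $k$.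

## 2. The fusion ring and the five properties

Fix a level $k\in\mathbb Z_{>0}$. Let $\hat P^k_+$ be the set of level-$k$ dominant integral affine weights; their finite parts are the dominant $\lambda$ with $(\theta|\lambda)\le k$. The fusion ring $\mathrm{Fus}_k(\mathfrak g)$ is the free $\mathbb Z$-module on $V_{\hat\lambda}$, $\hat\lambda\in\hat P^k_+$, with the fusion (Verlinde) product, whose structure constants are nonnegative. Its unit is $V_{k\hat\omega_0}$. The involution $*$ is $V_{\hat\lambda}^*=V_{\hat\lambda^*}$, induced by $\lambda\mapsto-w_0\lambda$ on finite parts. An element is **positive** if it is a nonzero $\mathbb Z_{\ge0}$-combination of the $V_{\hat\lambda}$.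

**The Kac–Walton homomorphism.** Let $\hat W_{k+h}$ be the group generated by $W$ and the translations by $(k+h)Q$. The ring homomorphism $\beta_k:\mathrm{Rep}(\mathfrak g)\to\mathrm{Fus}_k(\mathfrak g)$ is given on a dominant weight $\lambda$ as follows. If $\lambda+\rho$ is fixed by a nontrivial element of $\hat W_{k+h}$, then $\beta_k(V_\lambda)=0$. Otherwise there is a unique $w\in\hat W_{k+h}$ such that $w(\lambda+\rho)-\rho$ is the finite part of some $\hat\mu\in\hat P_+^k$, and $\beta_k(V_\lambda)=\det(\bar w)V_{\hat\mu}$, with $\bar w$ the linear part of $w$. In particular $\beta_k(V_\lambda)=V_{\hat\lambda}$ if $\hat\lambda\in\hat P^k_+$, so $\beta_k$ is surjective.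

For $A_1$ write $V_m$ for $V_{m\omega_1}$ and $N=m+1$. The group $\hat W_{k+2}$ acts on $N$ by $N\mapsto-N$ and $N\mapsto N+2(k+2)$. So $\beta_k(V_{k+1})=0$, because $N=k+2$ is fixed by $N\mapsto2(k+2)-N$. For example, $\beta_2(V_4)=-V_2$, because $N=5$ reflects to $3$.

**Kirillov–Reshetikhin modules.** For generic $q$, $a\in I$, $m\ge0$, $W^{(a)}_m$ is the Kirillov–Reshetikhin module of $U_q(\hat{\mathfrak g})$, with $W_0^{(a)}$ trivial, and $\operatorname{res}W^{(a)}_m\in\mathrm{Rep}(\mathfrak g)$ is its restriction to $U_q(\mathfrak g)$. For $A_1$ it is $V_m$. In general it is reducible over $\mathfrak g$; we use only the description of its character in Section 4.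

The question comes from "Kirillov-Reshetikhin modules and the WZW fusion ring" (http://chlee.cftnt.net/images/0/0b/When_Kirillov-Reshetikhin_modules_meet_the_fusion_ring.pdf). Put $\sigma_a=e^{-2\pi i(\tau_a|\rho)}$, using the finite part of $\tau_a$; identities with $\sigma_a$ are read in $\mathrm{Fus}_k(\mathfrak g)\otimes\mathbb C$. Prove or disprove, for every simply-laced $\mathfrak g$ and every $k\ge1$:

1. $\beta_k(\operatorname{res}W_m^{(a)})$ is positive for $0\le m\le k$.
2. $\beta_k(\operatorname{res}W_{k-m}^{(a)})=V_{k\tau_a}\bigl(\beta_k(\operatorname{res}W_m^{(a)})\bigr)^*$ for $0\le m\le k$.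
3. $\beta_k(\operatorname{res}W_k^{(a)})=V_{k\tau_a}$.
4. $\beta_k(\operatorname{res}W_{k+1}^{(a)})=\beta_k(\operatorname{res}W_{k+2}^{(a)})=\dots=\beta_k(\operatorname{res}W_{(k+h)-1}^{(a)})=0$.
5. $\beta_k(\operatorname{res}W_{m+n(k+h)}^{(a)})=\sigma_a^nV_{k\tau_a}^n\beta_k(\operatorname{res}W_m^{(a)})$ for $0\le m\le(k+h)-1$ and $n\in\mathbb Z_{\ge0}$.

**Theorem A.** Properties 1–5 hold for all simply-laced $\mathfrak g$, all $a\in I$ and all $k\ge1$.

**Theorem B.**

1. *(Level-independent form.)* There are a finite set $\Pi_a\subset\omega_a+Q$ and $c^{(a)}_\mu\in\mathcal R$ such that the character of $\operatorname{res}W_m^{(a)}$ is $Q_m^{(a)}=\sum_{\mu\in\Pi_a}c_\mu^{(a)}e^{m\mu}$ for all $m\ge0$. Define $Q^{(a)}_m$ for all $m\in\mathbb Z$ by this formula. Then the $Q^{(a)}_m$ are Laurent polynomials satisfying the $Q$-system ((F1) in Section 4) for all $m\in\mathbb Z$, and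
$$Q^{(a)}_{-h-m}=\sigma_a\,\iota(Q^{(a)}_m)\ (m\in\mathbb Z),\qquad Q^{(a)}_{-1}=\dots=Q^{(a)}_{-h+1}=0.$$
2. *(Explicit positive formula.)* For $0\le m\le k$,
$$\beta_k(\operatorname{res}W_m^{(a)})=\sum_bV_{(k-m)\hat\omega_0+\mathrm{wt}(b)},$$
where $b$ runs over the elements of the Demazure crystal $B_{w_a}(m\tau_a)$ (Section 4) with $\varepsilon_i(b)=0$ for $1\le i\le r$ and $\varepsilon_0(b)\le k-m$.
3. *(Zero set, sign, minimal period.)* Write $M=m+n(k+h)$ with $0\le m<k+h$, $n\ge0$. Then $\beta_k(\operatorname{res}W^{(a)}_M)=0$ iff $m>k$. If $m\le k$, then $\sigma_a^n\beta_k(\operatorname{res}W_M^{(a)})$ is positive. The minimal period of $M\mapsto\beta_k(\operatorname{res}W_M^{(a)})$ is exactly $(k+h)\cdot\mathrm{ord}_{P/Q}(\omega_a)$.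
4. *(Products.)* For $0\ne\lambda=\sum\lambda_a\omega_a$ dominant, statements 1–5 above and item 3 hold with $\prod_a(\operatorname{res}W^{(a)}_m)^{\lambda_a}$, $\prod_aV_{k\tau_a}^{\lambda_a}$, $\prod_a\sigma_a^{\lambda_a}$, $\mathrm{ord}_{P/Q}(\lambda)$ in place of $\operatorname{res}W^{(a)}_m$, $V_{k\tau_a}$, $\sigma_a$, $\mathrm{ord}_{P/Q}(\omega_a)$.

## 3. Three families by hand

**Type $A_1$, all levels.** Here $h=2$ and $\sigma_1=e^{-2\pi i\cdot1/2}=-1$. Properties 1 and 3 are clear, since $\beta_k(V_m)=V_m$ for $m\le k$, and property 4 was checked above. For property 2 compute $V_kV_m=\beta_k(V_k\otimes V_m)=\sum_{i=0}^m\beta_k(V_{k-m+2i})$. The values of $N$ are $k-m+1+2i$, and $N\mapsto2(k+2)-N$ exchanges $i$ with $m+1-i$. So the terms $1\le i\le m$ cancel in pairs (a fixed term is zero), and $V_kV_m=V_{k-m}$. For property 5 with $n=1$ and $m\le k$, $N=m+1+k+2$ reflects to $k+1-m$, so $\beta_k(V_{m+k+2})=-V_{k-m}=\sigma_1V_kV_m$. For $m=k+1$ both sides are $0$. Two such steps shift $N$ by $2(k+2)$,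 under which $\beta_k$ is invariant, while $(\sigma_1V_k)^2=1$; this gives all $n$. Notice the cancellation of signed terms in pairs; positivity in general will come from one such pairing.

**Type $A_r$, $a=1$.** Let $w\in W$ be the shortest element with $w\omega_1=w_0\omega_1$. Then $w\alpha_i>0$ for $2\le i\le r$, and $w\alpha_0=\delta-w\theta>0$. So $w$ is minimal in its coset of $\mathrm{Stab}(\hat\omega_1)=\langle s_i:i\ne1\rangle\subset\hat W$, i.e. $w_1=w$. Write $w_0=wx$ with $x\in\langle s_2,\dots,s_r\rangle$ and lengths adding. Then $D_x$ fixes $e^{m\omega_1}$ for $m\ge0$, so $Q_m^{(1)}=D_we^{m\omega_1}=D_{w_0}e^{m\omega_1}=\chi_{m\omega_1}$, the complete symmetric function in $x_1,\dots,x_{r+1}$, $\prod x_i=1$. Partial fractions of $\prod_i(1-x_it)^{-1}$ give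
$$Q^{(1)}_m=\sum_ix_i^m\prod_{j\ne i}\frac1{1-x_j/x_i}=\sum_i\frac{x_i^{m+r}}{\prod_{j\neq i}(x_i-x_j)} .$$
Both this and (4) are exponential sums agreeing for all $m\ge0$, hence for all $m$ (see Section 5). For $0\le e\le r-1$ the sum $\sum_ix_i^e/\prod_{j\ne i}(x_i-x_j)$ is the coefficient of $x^r$ in the Lagrange interpolation of $x^e$ at $r+1$ points, which is $0$. So $Q^{(1)}_{-1}=\dots=Q^{(1)}_{-r}=0$, with $r=h-1$. Substituting $y_i=x_i^{-1}$ and using $\prod y_i=1$, $\prod_{j\ne i}(x_i-x_j)=(-1)^r\prod_{j\ne i}(y_i-y_j)/y_i^{r-1}$, hence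
$$Q^{(1)}_{-h-m}=\sum_i\frac{y_i^{m+1}}{\prod_{j\neq i}(x_i-x_j)}=(-1)^r\sum_i\frac{y_i^{m+r}}{\prod_{j\ne i}(y_i-y_j)}=(-1)^r\iota(Q_m^{(1)}).$$
Since $(2\rho|\omega_1)=r$, the sign is $\sigma_1$. So Theorem B(1) is Lagrange interpolation in this case.

**A node with $\omega_a=\theta$** (for example $D_r$, $a=2$). Here $\tau_a=\hat\omega_0$ and $\sigma_a=1$. We claim $w_a=s_\theta s_0$. It sends $\hat\omega_0$ to finite part $s_\theta\theta=-\theta=w_0\theta$. It is minimal modulo $\mathrm{Stab}(\hat\omega_0)=W$, because for $1\le i\le r$ and $c=(\alpha_i|\theta)$ we have $s_0\alpha_i=\alpha_i-c\theta+c\delta$, so $s_\theta s_0\alpha_i$ equals $\alpha_i$ if $c=0$ and has $\delta$-coefficient $c>0$ otherwise. Moreover $s_\theta\alpha_0=\delta+\theta>0$, so $D_{w_a}=D_{s_\theta}D_0$. For $m\ge0$, $D_0(e^{m\hat\omega_0})=u^m\sum_{j=0}^me^{j\theta}$. Next, $s_\theta\alpha_i=\alpha_i$ whenever $(\alpha_i|\theta)=0$, so $s_\theta$ is minimal modulo $\mathrm{Stab}_W(\theta)$, and $w_0=s_\theta x$ with $x\in\mathrm{Stab}_W(\theta)$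 and lengths adding. As before $D_{s_\theta}e^{j\theta}=D_{w_0}e^{j\theta}=\chi_{j\theta}$. Hence
$$Q_m^{(a)}=\sum_{j=0}^m\chi_{j\theta}\qquad(m\ge0).$$
Granting that this is the character of $\operatorname{res}W^{(a)}_m$ (this is (F2) below), put $v_j=\beta_k(V_{j\theta})$. The reflection $\kappa\mapsto s_\theta\kappa+(k+h)\theta$ sends $j\theta+\rho$ to $-j\theta+\rho-(h-1)\theta+(k+h)\theta=(k+1-j)\theta+\rho$. So $v_j=-v_{k+1-j}$ for $0\le j\le k+1$, and $v_j=0$ if $2j=k+1$. For $j\le k/2$ we have $(\theta|j\theta)\le k$, so $v_j$ is a basis element. If $k/2<m\le k$, the terms $k+1-m\le j\le m$ cancel, leaving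
$$\beta_k(\operatorname{res}W^{(a)}_m)=\sum_{j=0}^{\min(m,k-m)}v_j\quad(0\le m\le k),\qquad\beta_k(\operatorname{res}W_{k+1}^{(a)})=0 .$$
This gives properties 1, 2 and 3 here ($V_{k\tau_a}=1$, $\theta^*=\theta$) and the first equality of property 4. It also shows that single constituents can go to negative elements: for $k=2$, $\beta_2(V_{2\theta})=-V_{\hat\theta}$, where $\hat\theta$ is the level-$2$ weight with finite part $\theta$. So positivity cannot be checked constituent by constituent.

## 4. The three inputs: $Q$-system, Demazure modules, LS paths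

**(F1)** (Nakajima, *Represent. Theory* 7 (2003) 259–274.) In types $ADE$, the characters $Q_m^{(a)}$ of $\operatorname{res}W_m^{(a)}$ satisfy, for $a\in I$, $m\ge1$,
$$(Q^{(a)}_m)^2=Q^{(a)}_{m+1}Q^{(a)}_{m-1}+\prod_{b\sim a}Q_m^{(b)} .$$
For $A_1$ the product is empty, and this is $\chi_m^2=\chi_{m+1}\chi_{m-1}+1$.

**(F2)** For $a\in I$, $m\ge0$, the character of $\operatorname{res}W^{(a)}_m$ is $u^{-m}D_{w_a}(e^{m\tau_a})$. That is, $\operatorname{res}W_m^{(a)}$ has the $\mathfrak g$-character of the $\mathfrak g[t]$-stable Demazure module $V_{w_a}(m\tau_a)$ in the irreducible highest weight module of highest weight $m\tau_a$, the module generated by the extremal vectors whose finite weights lie in $Wm\omega_a$.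

For $m=0$ both sides are $1$. For $m\ge1$ here is how (F2) is assembled. Let $KR(m\omega_a)$ be the $\mathfrak g[t]$-module generated by $v$ with relations $\mathfrak n^+[t]v=0$, $(h\otimes t^s)v=\delta_{s0}m\omega_a(h)v$, $f_a^{m+1}v=0$, $(f_a\otimes t)v=0$, $f_bv=0$ for $b\ne a$. For dominant $\lambda$ and nonnegative integers $n^{(b)}_j$ with $\sum_{b,j}j\,n_j^{(b)}\alpha_b=m\omega_a-\lambda$ put
$$p_j^{(b)}=\delta_{ab}\min(j,m)-\sum_{c,i}(\alpha_b|\alpha_c)\min(i,j)\,n_i^{(c)} .$$
Let $N_\lambda=\sum_{(n)}\prod\binom{p_j^{(b)}+n_j^{(b)}}{n_j^{(b)}}$ with $\binom{p+n}{n}=\frac{(p+n)\cdots(p+1)}{n!}$ (so terms with $p<0$ are allowed), and let $M_\lambda$ be the same sum restricted to those $(n)$ with all $p_j^{(b)}\ge0$. The published facts are: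

- (i) the classical limit of $W_m^{(a)}$, after a twist $t\mapsto t+c$, is a quotient of $KR(m\omega_a)$ (Chari, IMRN 2001, 629–654; Chari–Moura, CMP 266 (2006) 431–454);
- (ii) $[KR(m\omega_a):V_\lambda]\le M_\lambda$ (Ardonne–Kedem, J. Algebra 308 (2007) 270–294);
- (iii) $[\operatorname{res}W_m^{(a)}:V_\lambda]=N_\lambda$ (Nakajima, as in (F1), with Hatayama–Kuniba–Okado–Takagi–Yamada 1999 and Kuniba–Nakanishi–Tsuboi 2002);
- (iv) $M_\lambda=N_\lambda$ (Di Francesco–Kedem, IMRN 2008);
- (v) in types $ADE$, $KR(m\omega_a)$ is isomorphic to the above Demazure module (Fourier–Littelmann, Adv. Math. 211 (2007) 566–593);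
- (vi) the Demazure character formula (Kumar 1987, Mathieu 1988).

By (i)–(iv), $N_\lambda=[\operatorname{res}W^{(a)}_m:V_\lambda]\le[KR(m\omega_a):V_\lambda]\le M_\lambda=N_\lambda$, so all are equal. Then (v) and (vi) give (F2). See also Naoi, Adv. Math. 231 (2012) 1546–1571. By-product: $KR(m\omega_a)=U(\mathfrak n^-[t])v$ has all weights in $m\omega_a-Q_+$, hence so has $\operatorname{res}W^{(a)}_m$. From now on $Q_m^{(a)}$ denotes (3) for all $m\in\mathbb Z$; for $m\ge0$ it is the character of $\operatorname{res}W_m^{(a)}$.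

**(F3)** (Littelmann, Invent. Math. 116 (1994), Ann. of Math. 142 (1995); Kashiwara, Duke 71 (1993); identification of the two models: Joseph's book (1995), Kashiwara 1996.) Let $\Lambda$ be dominant integral affine. The crystal $B(\Lambda)$ is realized by LS paths $\pi:[0,1]\to\hat{\mathfrak h}^*_{\mathbb R}$ with $\pi(0)=0$, $\pi(1)=\mathrm{wt}(\pi)$. With $H_i(t)=\langle\pi(t),\alpha_i^\vee\rangle$, the number $\min H_i$ is an integer, $\varepsilon_i(\pi)=-\min H_i$, and $\varphi_i(\pi)=\varepsilon_i(\pi)+\langle\mathrm{wt}(\pi),\alpha_i^\vee\rangle$. If $f_i\pi\ne0$, then $f_i\pi=\pi$ on $[0,t_0]$, where $t_0$ is the last time with $H_i(t_0)=-\varepsilon_i(\pi)$. If $e_i\pi\ne0$, then $e_i\pi=\pi$ on $[0,t_0]$ for some $t_0$ with $H_i(t_0)=-\varepsilon_i(\pi)+1$. The finite subset $B_w(\Lambda)$, the Demazure crystal, has these properties: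

- it contains the highest element $\pi_\Lambda$;
- $\sum_{b\in B_w(\Lambda)}e^{\mathrm{wt}(b)}=D_w(e^\Lambda)$ modulo $\delta$;
- for every $i$, every $i$-string $S$ with top element $u_S$ satisfies $S\cap B_w(\Lambda)\in\{\varnothing,\{u_S\},S\}$;
- $B_v(\Lambda)\subset B_w(\Lambda)$ if $v\le w$, and $B_v(\Lambda)$ contains an element of weight $v\Lambda$.

Recall that $\varepsilon_i$ and $\varphi_i$ count how often $e_i$ and $f_i$ can be applied before reaching $0$.

Example: $\pi_\Lambda(t)=t\Lambda$, with all $\varepsilon_i=0$. For $\Lambda=m\hat\omega_0$, $f_0^j\pi_\Lambda$ ($0\le j\le m$) runs with velocity $s_0\Lambda$ on $[0,j/m]$ and with velocity $\Lambda$ afterwards. Then $H_0$ falls with slope $-m$ to the value $-j$ and then rises to $m-2j$. So $\varepsilon_0=j$ and $\varphi_0=j+(m-2j)=m-j$. The next $f_0$ leaves the path unchanged on $[0,j/m]$, as it should.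

We also use that point stabilizers in an affine reflection group are generated by reflections.

## 5. The $Q$-system at every integer, and where recursion stalls

**Step 1: extend (F1) to all $m\in\mathbb Z$.** The purpose is to have relations at negative $m$. Let $\mathcal K=\mathrm{Frac}\,\mathbb Z[P]$. For distinct $\mu$ the elements $e^\mu$ are distinct and nonzero in the field $\mathcal K$, so by Vandermonde the sequences $(e^{m\mu})_{m\ge1}$ are linearly independent over $\mathcal K$. An identity between exponential sums valid for all $m\ge1$ is thus an identity of coefficients, and holds for all $m\in\mathbb Z$. Both sides of (F1) are exponential sums by (4). So (F1) holds for all $m\in\mathbb Z$.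

**Step 2: the value at $-1$.** At $m=0$ we have $Q_0^{(b)}=D_{w_b}(1)=1$, so (F1) reads $1=Q_1^{(a)}Q_{-1}^{(a)}+1$. Since $Q_1^{(a)}\ne0$ and $\mathbb Z[P]$ is a domain,
$$Q_{-1}^{(a)}=0\qquad(a\in I).\tag{5}$$

It is tempting to continue downward. Let $r\ge2$, so every node has a neighbor. At $m=-1$ the relation is $0=Q_0^{(a)}Q_{-2}^{(a)}+0$, so $Q^{(a)}_{-2}=0$. At $m=-2$ it is $0=0\cdot Q^{(a)}_{-3}+0$: the relation puts no condition on $Q^{(a)}_{-3}$. And indeed different things happen there. For $A_2$ we saw $Q^{(1)}_{-3}=\sigma_1\iota(Q^{(1)}_0)=1$, while for $D_4$, where $h=6$, we shall find $Q_{-3}^{(a)}=0$. The recursion in $m$ does not see $h$.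

The same obstruction appears inside the fusion ring. Suppose property 3 is known. By a fact recorded with the problem, $(V_{k\tau_a})^2=\prod_{b\sim a}V_{k\tau_b}$. Then (F1) at $m=k$ gives $\beta_k(\operatorname{res}W_{k+1}^{(a)})\,\beta_k(\operatorname{res}W_{k-1}^{(a)})=0$, and one would like to cancel the second factor. But it can be a zero divisor: for $A_1$ and $k=2$ we have $V_1V_0=V_1=V_1V_2$, so $V_1(V_0-V_2)=0$.

The way out is to recurse on the exponent $\mu$ in (4) instead of the index $m$. The $Q$-system, read coefficient by coefficient in the exponents, turns out to determine all $c_\mu^{(a)}$ from the extreme ones $c^{(a)}_{w_0\omega_a}$, and no division by zero occurs. So two solutions of exponential type with the same extreme coefficients agree. We apply this to $m\mapsto\sigma_aQ^{(a)}_{-h-m}$ and $m\mapsto\iota(Q^{(a)}_m)$.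

## 6. The extreme coefficient

**Step 3: locate the exponents.** We need to know that $w_0\omega_a$ is extreme in $\Pi_a$. Let $\mu\in\Pi_a$ be the finite part of $v\tau_a$, $v\le w_a$. By (F3) with $\Lambda=\tau_a$, $B_v(\tau_a)\subset B_{w_a}(\tau_a)$ has an element of weight $v\tau_a$, and $Q_1^{(a)}=u^{-1}\sum_{b\in B_{w_a}(\tau_a)}e^{\mathrm{wt}(b)}$ has no cancellation. So $\mu$ is a weight of $\operatorname{res}W_1^{(a)}$. These weights form a $W$-stable subset of $\omega_a-Q_+$; applying $w_0$,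
$$\Pi_a\subset w_0\omega_a+Q_+ .\tag{6}$$

**Lemma 1.** $c^{(a)}_{w_0\omega_a}=\prod_{\alpha>0}(1-e^\alpha)^{-(\omega_{a^*}|\alpha)}\ne0$, and $\sigma_ae^{-hw_0\omega_a}c^{(a)}_{w_0\omega_a}=\iota(c^{(a)}_{w_0\omega_a})$.

*Proof.* **(a) Which terms contribute.** Let $v\le w_a$ with $v\tau_a=w_a\tau_a$ in $\bar P$. By minimality $\ell(v)\ge\ell(w_a)$, so $v=w_a$. Only the full reduced word $s_{i_1}\cdots s_{i_N}$ produces $w_a$. Its coefficient is $\prod_j(1-e^{\beta_j})^{-1}$ with $\beta_j=s_{i_1}\cdots s_{i_{j-1}}\alpha_{i_j}$, and the $\beta_j$ are the positive real roots $\beta$ with $w_a^{-1}\beta<0$.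

**(b) Describe these roots by a pairing.** We claim that they are exactly the positive real $\beta$ with $\langle w_a\tau_a,\beta^\vee\rangle<0$. This pairing equals $\langle\tau_a,(w_a^{-1}\beta)^\vee\rangle$. If it is negative, then $w_a^{-1}\beta<0$, as $\tau_a$ is dominant. Conversely, let $w_a^{-1}\beta<0$; then the pairing is $\le0$. If it were $0$, then $-w_a^{-1}\beta$ would be a positive root of the standard parabolic subgroup $\mathrm{Stab}(\tau_a)$, and $w_a$ would send it to $-\beta<0$. But the minimal element of $w_a\mathrm{Stab}(\tau_a)$ sends positive roots of this parabolic to positive roots, a contradiction.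

**(c) Count them.** For $\beta=\alpha+s\delta$ the pairing is $(w_0\omega_a|\alpha)+s$, because $w_a\tau_a$ has level $1$. If $\alpha<0$, then $s\ge1$, and $(w_0\omega_a|\alpha)\ge0$ since $w_0\omega_a$ is antidominant, so the pairing is positive. If $\alpha>0$, then $s\ge0$ and the pairing is $s-n_\alpha$ with $n_\alpha:=(\omega_{a^*}|\alpha)$; it is negative exactly for $0\le s<n_\alpha$. Modulo $\delta$ each $\alpha>0$ therefore occurs $n_\alpha$ times, which is the first formula.

**(d) Apply $\iota$.** Write $c=c^{(a)}_{w_0\omega_a}$. From $1-e^{-\alpha}=-e^{-\alpha}(1-e^\alpha)$ we get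
$$\iota(c)=\prod_{\alpha>0}(1-e^{-\alpha})^{-n_\alpha}=(-1)^{\sum n_\alpha}e^{\sum n_\alpha\alpha}\,c .$$
By (1), $\sum_{\alpha>0} n_\alpha\alpha=h\omega_{a^*}=-hw_0\omega_a$. Also $\sum n_\alpha=(2\rho|\omega_{a^*})=(2\rho|\omega_a)$. Finally
$$\sigma_a=(-1)^{(2\rho|\tau_a)}=(-1)^{(2\rho|\omega_a)},\tag{7}$$
because $2\rho\in Q$ makes these integers, the finite part of $\tau_a$ differs from $\omega_a$ by an element of $Q$, and $(2\rho|Q)\subset2\mathbb Z$ since $(\rho|\alpha_i)=1$. $\square$

For $A_r$, $a=1$: $w_0\omega_1$ is the weight of $x_{r+1}$, and the lemma gives $\prod_{j\le r}(1-x_j/x_{r+1})^{-1}$, as in Section 3.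

**Step 4: the signs solve the constant $Q$-system.** This is needed so that multiplying by $\sigma_a$ preserves (F1). From the Cartan matrix, $\sum_{b\sim a}\omega_b=2\omega_a-\alpha_a$. By (7),
$$\prod_{b\sim a}\sigma_b=(-1)^{2(2\rho|\omega_a)-2}=1=\sigma_a^2 .\tag{8}$$

## 7. Duality $m\leftrightarrow-h-m$

**Proposition 2.** $Q^{(a)}_{-h-m}=\sigma_a\,\iota(Q_m^{(a)})$ for all $m\in\mathbb Z$. Equivalently, $c_\mu^{(a)}e^{-h\mu}=\sigma_a\,\iota(c^{(a)}_\mu)$ for all $\mu\in\Pi_a$.

*Proof.* The two forms are equivalent by linear independence (compare coefficients of $e^{-m\mu}$).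

**(a) Two families with the same exponents.** Put
$$F_m^{(a)}=\sigma_aQ^{(a)}_{-h-m}=\sum_\mu\sigma_ac^{(a)}_\mu e^{-h\mu}\,e^{-m\mu},\qquad G_m^{(a)}=\iota(Q_m^{(a)})=\sum_\mu\iota(c_\mu^{(a)})\,e^{-m\mu} .$$
Both satisfy the $Q$-system for all $m\in\mathbb Z$: $G$ because $\iota$ is a ring automorphism, and $F$ because the relation (F1) at index $-h-m$ is symmetric in its two neighboring indices and by (8) the signs drop out. By (6) the exponents $-\mu$ lie in $-w_0\omega_a-Q_+=\omega_{a^*}-Q_+$. For $\gamma\in Q_+$ let $f_\gamma^{(a)},g_\gamma^{(a)}\in\mathcal K$ be the coefficients of $e^{m(\omega_{a^*}-\gamma)}$ in $F_m^{(a)}$, $G_m^{(a)}$ (zero if the exponent does not occur). Lemma 1 says $f_0^{(a)}=g_0^{(a)}\ne0$ for every $a$.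

**(b) The $Q$-system coefficient by coefficient.** We compute
$$F_m^2-F_{m+1}F_{m-1}=\sum_{\gamma,\gamma'}f_\gamma f_{\gamma'}\bigl(1-e^{\gamma'-\gamma}\bigr)e^{m(2\omega_{a^*}-\gamma-\gamma')},$$
since $e^{(m+1)(\omega_{a^*}-\gamma)}e^{(m-1)(\omega_{a^*}-\gamma')}=e^{m(2\omega_{a^*}-\gamma-\gamma')}e^{\gamma'-\gamma}$. The exponents in $\prod_{b\sim a}F^{(b)}_m$ are $\sum_{b\sim a}(\omega_{b^*}-\gamma_b)=2\omega_{a^*}-\alpha_{a^*}-\sum_{b\sim a}\gamma_b$, as $*$ is a diagram automorphism. Compare the coefficients of exponent $2\omega_{a^*}-\beta$ for $0\ne\beta\in Q_+$, splitting off the pairs $(0,\beta)$ and $(\beta,0)$: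
$$f_0^{(a)}f_\beta^{(a)}\bigl(2-e^\beta-e^{-\beta}\bigr)+\sum_{\substack{\gamma+\gamma'=\beta\\\gamma,\gamma'\ne0}}f^{(a)}_\gamma f_{\gamma'}^{(a)}\bigl(1-e^{\gamma'-\gamma}\bigr)=\sum_{\sum_{b\sim a}\gamma_b=\beta-\alpha_{a^*}}\ \prod_{b\sim a}f^{(b)}_{\gamma_b}.\tag{9}$$
The same holds for $g$. (For $A_1$ the right side is $1$ if $\beta=\alpha_1$ and $0$ otherwise.)

**(c) Induction on height.** We have $2-e^\beta-e^{-\beta}\ne0$ in $\mathcal K$ because $\beta\ne0$, and $f_0^{(a)}\neq0$. All other coefficients in (9), for $a$ and for its neighbors, have indices of height smaller than that of $\beta$. So $f_\beta^{(a)}$ is determined by them, by the same formula that determines $g_\beta^{(a)}$. Induction on the height of $\beta$, for all nodes at once and starting from $f_0=g_0$, gives $f=g$. $\square$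

## 8. Vanishing at $-1,\dots,-h+1$

**Proposition 3.** $Q^{(a)}_{-j}=0$ for $0<j<h$.

*Proof.* The plan is to bound the growth of each term $c_\mu e^{-j\mu}$ in every direction. Fix $a$ and drop it from the notation.

**(a) A degree function.** For $\xi\in\mathrm{Hom}(P,\mathbb Z)$ let $\deg_\xi$ of a Laurent polynomial be the maximum of $\langle\lambda,\xi\rangle$ over its support, with $\deg_\xi0=-\infty$. Since $\mathbb Z[P]$ is a domain, the product of the top-degree parts of two nonzero elements is nonzero. So $\deg_\xi$ is additive on products and extends to $\mathcal K$ by $\deg_\xi(f/g)=\deg_\xi f-\deg_\xi g$. We have $\deg_\xi(f+g)\le\max(\deg_\xi f,\deg_\xi g)$ and $\deg_\xi\circ\iota=\deg_{-\xi}$.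

**(b) First bound.** Since $\deg_\xi\frac1{1-e^\beta}=-\max(0,\langle\beta,\xi\rangle)\le0$ and $c_\mu$ is a sum of products of such factors, $\deg_\xi c_\mu\le0$ for every $\xi$.

**(c) Second bound, from duality.** Also $\deg_\xi\iota(c_\mu)=\deg_{-\xi}c_\mu\le0$. Proposition 2 gives $c_\mu=\sigma_ae^{h\mu}\iota(c_\mu)$, so $\deg_\xi c_\mu\le h\langle\mu,\xi\rangle$.

**(d) Combine.** For $0<j<h$,
$$\deg_\xi(c_\mu e^{-j\mu})\le\min\bigl(-j\langle\mu,\xi\rangle,\ (h-j)\langle\mu,\xi\rangle\bigr),$$
and this is $<0$ whenever $\langle\mu,\xi\rangle\ne0$: use the first entry if $\langle\mu,\xi\rangle>0$, the second if it is $<0$.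

**(e) Conclude.** Choose $\xi$ with $\langle\mu,\xi\rangle\ne0$ for all nonzero $\mu\in\Pi_a$; this avoids finitely many proper subgroups of infinite index, and $-\xi$ has the same property. The exponent $\mu=0$ may occur (it does when $\omega_a=\theta$, from $v=1$). It contributes $c_0$ to $Q_{-j}$, whatever $j$ is, so it cancels in the Laurent polynomial $g=Q_{-j}-Q_{-1}$. By (d) with $j$ and with $1$, $\deg_\xi g<0$ and $\deg_{-\xi}g<0$. But a nonzero Laurent polynomial has $\deg_\xi g+\deg_{-\xi}g\ge0$ (maximum minus minimum). So $g=0$, and $Q_{-j}=Q_{-1}=0$ by (5). $\square$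

With (3), (4), (F2) and Step 1, Propositions 2 and 3 prove Theorem B(1).

## 9. Evaluation at the Verlinde points: properties 2–5

Throughout, $\lambda,\nu$ run over finite parts of $\hat P^k_+$ unless $\lambda$ is said to be any dominant weight.

**Step 5: the points.** We want ring homomorphisms $\mathcal R\to\mathbb C$ that factor on characters through $\beta_k$. Let $x_\nu$ be the homomorphism $\mathbb Z[P]\to\mathbb C$,
$$e^\lambda(x_\nu)=e^{2\pi i(\lambda|\nu+\rho)/(k+h)} .$$
For $\alpha>0$, $0<(\alpha|\nu+\rho)\le(\theta|\nu+\rho)\le k+h-1$. So $e^\alpha(x_\nu)\ne1$ for all $\alpha\in\Delta$, and $x_\nu$ extends to $\mathcal R$.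

**Step 6: characters of the fusion ring.** For $\kappa\in P$ put $A_\kappa(\nu)=\sum_{w\in W}\det(w)e^{2\pi i(w\kappa|\nu+\rho)/(k+h)}$. By the Weyl denominator formula $A_\rho(\nu)\ne0$, and $\chi_\lambda(x_\nu)=A_{\lambda+\rho}(\nu)/A_\rho(\nu)$ for every dominant $\lambda$. Since $(Q|P)\subset\mathbb Z$, $A_\kappa(\nu)$ is unchanged by $\kappa\mapsto\kappa+(k+h)\gamma$, $\gamma\in Q$; so $A_{w\kappa}(\nu)=\det(\bar w)A_\kappa(\nu)$ for $w\in\hat W_{k+h}$. If $\kappa$ is fixed by a nontrivial element, it is fixed by a reflection, so $A_\kappa(\nu)=-A_\kappa(\nu)=0$. Define $\epsilon_\nu(V_{\hat\lambda})=\chi_\lambda(x_\nu)$ for $\hat\lambda\in\hat P_+^k$ and extend linearly. Comparing with the definition of $\beta_k$ in its two cases,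
$$\epsilon_\nu(\beta_k(V))=\mathrm{ch}_V(x_\nu)\qquad(V\in\mathrm{Rep}(\mathfrak g)).\tag{10}$$
As $\beta_k$ is a surjective ring homomorphism and the right side of (10) is multiplicative, $\epsilon_\nu$ is a ring homomorphism.

**Step 7: the $\epsilon_\nu$ separate $\mathrm{Fus}_k\otimes\mathbb C$.** This lets us prove identities by evaluation. The pairing $(x,y)\mapsto e^{2\pi i(x|y)/(k+h)}$ on $P/(k+h)Q$ is well defined since $(Q|P)\subset\mathbb Z$. It is nondegenerate: if $(x|y)\in(k+h)\mathbb Z$ for all $y\in P$, then $x/(k+h)$ is in the dual lattice of $P$, which is $Q$. So the Fourier transform on functions on $P/(k+h)Q$ is invertible, and it preserves the $W$-antisymmetric functions. An antisymmetric function vanishes at the class of any $\kappa$ fixed by a reflection in $\hat W_{k+h}$. All other $\hat W_{k+h}$-orbits in $P$ have trivial stabilizers and meet the open alcove $\{(\kappa|\alpha_i)>0,\ (\kappa|\theta)<k+h\}$ in exactly one point, which is $\lambda+\rho$ with $\lambda$ dominant and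 $(\theta|\lambda)\le k+h-1-(h-1)=k$. So the antisymmetrized delta functions at the $\lambda+\rho$ form a basis of the antisymmetric functions. The transform of the one at $\lambda+\rho$ takes the value $A_{\lambda+\rho}(\nu)$ at $\nu+\rho$, so its matrix in this basis is $(A_{\lambda+\rho}(\nu))$, up to a nonzero scalar depending on normalization. This matrix is invertible; dividing by the numbers $A_\rho(\nu)\ne0$, so is $(\chi_\lambda(x_\nu))$. Hence $x\in\mathrm{Fus}_k\otimes\mathbb C$ is determined by the numbers $\epsilon_\nu(x)$.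

**Step 8: the involution.** We claim
$$\epsilon_\nu(\beta_k(V)^*)=(\iota\,\mathrm{ch}_V)(x_\nu).\tag{11}$$
The map $-w_0$ fixes $\rho$, normalizes $\hat W_{k+h}$ preserving determinants of linear parts, and preserves the finite parts of $\hat P_+^k$ (it fixes $\theta$). So if $w(\lambda+\rho)-\rho=\mu$, conjugating $w$ by $-w_0$ does the same for $-w_0\lambda$ and $-w_0\mu$ with the same sign, i.e. $\beta_k(V_\lambda)^*=\beta_k(V_{-w_0\lambda})$. Since $\chi_{-w_0\lambda}=\iota\chi_\lambda$, (11) follows from (10).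

**Lemma 4.** $\epsilon_\nu(\sigma_aV_{k\tau_a})=e^{2\pi i(\omega_a|\nu+\rho)}$.

*Proof.* If $\tau_a=\hat\omega_0$, then $\omega_a\in Q$ and $\sigma_a=1$, and both sides are $1$. Otherwise $\tau_a=\hat\omega_j$ with $\omega_j$ minuscule. The aim is to move $k\omega_j+\rho$ back to $\rho$. Let $w_0^j$ be the longest element of the stabilizer of $\omega_j$ in $W$, let $2\rho_L$ be the sum of the $\alpha>0$ with $(\alpha|\omega_j)=0$, and $y=w_0^jw_0$. As $\rho-\rho_L$ is orthogonal to the roots of the stabilizer and $w_0^j\rho_L=-\rho_L$, we have $w_0^j\rho=\rho-2\rho_L$, so $y\rho=-w_0^j\rho=-\rho+2\rho_L$. Since $(\alpha|\omega_j)\in\{0,1\}$ for $\alpha>0$, (1) gives $2\rho-2\rho_L=\sum_{\alpha>0}(\alpha|\omega_j)\alpha=h\omega_j$. Hence $y\rho=\rho-h\omega_j$, i.e. $k\omega_j+\rho=(k+h)\omega_j+y\rho$. Moreover $\det y=(-1)^{\#\{\alpha>0:(\alpha|\omega_j)=1\}}=(-1)^{(2\rho|\omega_j)}=\sigma_a$. Since $w\omega_j-\omega_j\in Q$ for $w\in W$,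
$$A_{k\omega_j+\rho}(\nu)=e^{2\pi i(\omega_j|\nu+\rho)}A_{y\rho}(\nu)=\sigma_a\,e^{2\pi i(\omega_j|\nu+\rho)}A_\rho(\nu).$$
Divide by $A_\rho(\nu)$, multiply by $\sigma_a$, and use $\sigma_a^2=1$ and $\omega_j-\omega_a\in Q$. $\square$

**Step 9: periodicity.** For $\mu\in\omega_a+Q$, $e^{(k+h)\mu}(x_\nu)=e^{2\pi i(\mu|\nu+\rho)}=e^{2\pi i(\omega_a|\nu+\rho)}$, the same number for all $\mu\in\Pi_a$. Evaluating (4) at $x_\nu$, which is allowed because $c^{(a)}_\mu\in\mathcal R$, and using Lemma 4, we get for all $m,n\in\mathbb Z$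
$$Q^{(a)}_{m+n(k+h)}(x_\nu)=\epsilon_\nu(\sigma_aV_{k\tau_a})^n\,Q_m^{(a)}(x_\nu).\tag{12}$$

**Step 10: read off properties 2–5.** By Step 7 it suffices to check each after applying every $\epsilon_\nu$; by (10), $\epsilon_\nu(\beta_k(\operatorname{res}W_m^{(a)}))=Q_m^{(a)}(x_\nu)$ for $m\ge0$.

*Property 5* is (12) for $m,n\ge0$.

*Property 4.* For $0<j<h$, (12) with $n=1$ and Proposition 3 give $Q^{(a)}_{k+j}(x_\nu)=\epsilon_\nu(\sigma_aV_{k\tau_a})\,Q^{(a)}_{j-h}(x_\nu)=0$.

*Property 2.* For $0\le m\le k$, write $k-m=(k+h)+(-h-m)$. By (12), Proposition 2, $\sigma_a^2=1$ and (11),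
$$Q^{(a)}_{k-m}(x_\nu)=\epsilon_\nu(\sigma_aV_{k\tau_a})\,Q^{(a)}_{-h-m}(x_\nu)=\epsilon_\nu(V_{k\tau_a})\,(\iota Q_m^{(a)})(x_\nu)=\epsilon_\nu\bigl(V_{k\tau_a}\,\beta_k(\operatorname{res}W_m^{(a)})^*\bigr).$$

*Property 3* is property 2 with $m=0$.

## 10. A sign-reversing involution on LS paths: property 1 and the positive formula

Evaluations do not show positivity, so we return to weights. In the case $\omega_a=\theta$ terms cancelled under the affine reflection $s_0$; here the cancellation runs over all $s_0,\dots,s_r$ at once, and the path model says which one to use.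

**Step 11: straightening level-$k$ weights.** The aim is to apply the rule for $\beta_k$ to single weights instead of irreducible characters. Let $\hat\rho=\sum_{i=0}^r\hat\omega_i$; it has level $h$ and finite part $\rho$. On weights of level $k+h$, $\hat W$ acts on finite parts as $\hat W_{k+h}$. For a level-$k$ weight $\hat\lambda\in\bar P$ put $[\hat\lambda]=0$ if $\hat\lambda+\hat\rho$ is fixed by a nontrivial element of $\hat W$. Otherwise put $[\hat\lambda]=\det(\bar w)V_{\hat\mu}$, where $w\in\hat W$ is the unique element with $\hat\mu=w(\hat\lambda+\hat\rho)-\hat\rho\in\hat P_+^k$. Then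
$$[s_i(\hat\lambda+\hat\rho)-\hat\rho]=-[\hat\lambda]\qquad(0\le i\le r).\tag{13}$$
Let $\Phi$ be the linear map $e^{\hat\lambda}\mapsto[\hat\lambda]$ on the level-$k$ part of $\mathbb Z[\bar P]$.

**Step 12: $\Phi(u^kf)=\beta_k(f)$ for $f\in\mathbb Z[P]^W$**, where $\beta_k(\chi_\lambda)$ means $\beta_k(V_\lambda)$. First we show that $\Phi$ ignores Demazure operators. Let $A_i=e^{-\alpha_i}s_i$. Since $s_i\hat\rho=\hat\rho-\alpha_i$, $A_ie^{\hat\lambda}=e^{s_i(\hat\lambda+\hat\rho)-\hat\rho}$, so (13) says $\Phi\circ A_i=-\Phi$. Let $g'=D_ig$. By the second form of (2), $s_ig'=g'$, hence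
$$g-A_ig=(1-e^{-\alpha_i})g'=g'-A_ig' .$$
Apply $\Phi$: $2\Phi(g)=2\Phi(g')$. As $\mathrm{Fus}_k$ is torsion-free, $\Phi(D_ig)=\Phi(g)$. Now for $\lambda$ dominant, $\chi_\lambda=D_{w_0}(e^\lambda)$, and $D_1,\dots,D_r$ commute with multiplication by $u$, because $s_iu=u$ for $i\ge1$. So $\Phi(u^k\chi_\lambda)=\Phi(D_{w_0}(u^ke^\lambda))=\Phi(u^ke^\lambda)=\beta_k(V_\lambda)$, and the $\chi_\lambda$ span $\mathbb Z[P]^W$.

**Step 13: a signed sum over paths.** Let $0\le m\le k$, $\lambda=(k-m)\hat\omega_0$, $\lambda_i=\langle\lambda,\alpha_i^\vee\rangle\ge0$, and $B=B_{w_a}(m\tau_a)$. By (F2), (F3) and Step 12,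
$$\beta_k(\operatorname{res}W_m^{(a)})=\Phi\bigl(u^{k-m}D_{w_a}(e^{m\tau_a})\bigr)=\sum_{\pi\in B}[\lambda+\mathrm{wt}(\pi)].\tag{14}$$

**Step 14: the involution.** Its purpose is to cancel everything in (14) that is not manifestly positive. Let
$$B'=\{\pi\in B:\varepsilon_i(\pi)>\lambda_i\text{ for some }i\},$$
the paths for which $\lambda+\pi(t)$ leaves the dominant chamber far enough to reach the value $-1$ on some $\alpha_i^\vee$. For $\pi\in B'$ let $t^*$ be the least $t$ such that $\langle\lambda+\pi(t),\alpha_i^\vee\rangle=-1$ for some $i$, and let $i$ be the least such index at time $t^*$. This exists by continuity, because $\langle\lambda+\pi(0),\alpha_i^\vee\rangle=\lambda_i\ge0$ and the minima of the $H_i$ are integers. Then $\varepsilon_i:=\varepsilon_i(\pi)\ge\lambda_i+1$. Put $\varphi_i=\varphi_i(\pi)$, $p=\langle\lambda+\mathrm{wt}(\pi),\alpha_i^\vee\rangle=\lambda_i+\varphi_i-\varepsilon_i$, and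
$$\pi'=f_i^{\,p+1}\pi\ \text{ if }p+1\ge0,\qquad\pi'=e_i^{-(p+1)}\pi\ \text{ if }p+1<0 .$$

**(a) $\pi'$ exists.** If $p+1\ge0$, then $\varphi_i-(p+1)=\varepsilon_i-\lambda_i-1\ge0$, so $f_i^{p+1}\pi\ne0$. If $p+1<0$, then $\varepsilon_i+(p+1)=\lambda_i+1+\varphi_i\ge0$, so $e_i^{-(p+1)}\pi\ne0$. In both cases $\varepsilon_i(\pi')=\varepsilon_i+p+1=\lambda_i+1+\varphi_i\ge\lambda_i+1$.

**(b) $\pi'\in B$.** Since $\varepsilon_i(\pi)\ge1$, $\pi$ is not the top of its $i$-string. It lies in $B$, so by the string property in (F3) the whole string lies in $B$.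

**(c) $\pi'=\pi$ on $[0,t^*]$.** By the choice of $t^*$ and continuity, $H_i>-\lambda_i-1$ on $[0,t^*)$, and this persists as long as the path is unchanged on $[0,t^*]$. In each $f_i$-step the current $\varepsilon_i$ is $\ge\lambda_i+1$, and the path is unchanged up to a time $t_0$ with $H_i(t_0)=-\varepsilon_i\le-\lambda_i-1$, so $t_0\ge t^*$. In each $e_i$-step the value of $\varepsilon_i$ before the step is $\ge\lambda_i+2$, because each step lowers it by one and the final value is $\ge\lambda_i+1$. The path is unchanged up to a time $t_0$ with $H_i(t_0)=-\varepsilon_i+1\le-\lambda_i-1$, so again $t_0\ge t^*$.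

**(d) It is an involution.** By (a)–(c), $\pi'\in B'$ has the same $t^*$ and the same $i$. In both cases of the definition
$$\lambda+\mathrm{wt}(\pi')=\lambda+\mathrm{wt}(\pi)-(p+1)\alpha_i=s_i(\lambda+\mathrm{wt}(\pi)+\hat\rho)-\hat\rho,\tag{15}$$
since $\langle\lambda+\mathrm{wt}(\pi)+\hat\rho,\alpha_i^\vee\rangle=p+1$. So the number attached to $\pi'$ is $p'=p-2(p+1)$, i.e. $p'+1=-(p+1)$. Hence $(\pi')'$ lies in the $i$-string of $\pi$ and has the weight of $\pi$, so it equals $\pi$.

**(e) It reverses signs.** By (13) and (15), $[\lambda+\mathrm{wt}(\pi')]=-[\lambda+\mathrm{wt}(\pi)]$. If $\pi'=\pi$, then $p+1=0$, so $\lambda+\mathrm{wt}(\pi)+\hat\rho$ is fixed by $s_i$ and the class is $0$. So $B'$ contributes $0$ to (14).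

**Step 15: the surviving terms.** If $\pi\in B\setminus B'$, then $\langle\lambda+\mathrm{wt}(\pi),\alpha_i^\vee\rangle=\lambda_i-\varepsilon_i(\pi)+\varphi_i(\pi)\ge0$ for all $i$. So $\lambda+\mathrm{wt}(\pi)\in\hat P_+^k$ and $[\lambda+\mathrm{wt}(\pi)]=V_{\lambda+\mathrm{wt}(\pi)}$. Since $\lambda_0=k-m$ and $\lambda_i=0$ for $i\ge1$, membership in $B\setminus B'$ means $\varepsilon_i(\pi)=0$ for $1\le i\le r$ and $\varepsilon_0(\pi)\le k-m$. This is Theorem B(2). The highest element $\pi_{m\tau_a}\in B$ has all $\varepsilon_i=0$ and contributes $V_{(k-m)\hat\omega_0+m\tau_a}$, so the sum is nonzero. This proves property 1, and with Section 9, Theorem A. $\blacksquare$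

For $\omega_a=\theta$ we can see the surviving paths. In $B_{s_\theta s_0}(m\hat\omega_0)$ the elements $f_0^j\pi_\Lambda$, $0\le j\le m$, satisfy $\varepsilon_i=0$ for $i\ge1$, because $m\hat\omega_0-j\alpha_0+\alpha_i$ is not a weight of the highest weight module. Also $\varepsilon_0=j$. Taking $k$ large in Theorem B(2), where $\beta_k(\operatorname{res}W_m^{(a)})=\sum_{j\le m}V_{j\theta}$ has $m+1$ terms, we see that there are no others. The condition $\varepsilon_0\le k-m$ then becomes $j\le\min(m,k-m)$, as found in Section 3.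

## 11. Zeros, signs, exact periods, products

**Proof of Theorem B(3).** Let $M=m+n(k+h)$ with $0\le m<k+h$.

**Zeros and sign.** If $m>k$, the value is $0$ by properties 4 and 5. If $m\le k$, property 5 and $\sigma_a^2=1$ give $\sigma_a^n\beta_k(\operatorname{res}W_M^{(a)})=V_{k\tau_a}^n\beta_k(\operatorname{res}W_m^{(a)})$. This is a nonnegative combination by property 1 and nonnegativity of fusion coefficients. To see that it is nonzero we show that $V_{k\tau_a}$ is invertible. Since $|e^\lambda(x_\nu)|=1$, $\epsilon_\nu(V^*)=\overline{\epsilon_\nu(V)}$ on basis elements, hence on all of $\mathrm{Fus}_k$. By Lemma 4, $|\epsilon_\nu(V_{k\tau_a})|=1$ for all $\nu$. So $V_{k\tau_a}V_{k\tau_a}^*=1$ by Step 7, and $\sigma_a^n\beta_k(\operatorname{res}W_M^{(a)})$ is positive, in particular nonzero.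

**Every period is a multiple of $k+h$.** The zero set is $\{M\ge0:M\bmod(k+h)\in\{k+1,\dots,k+h-1\}\}$, nonempty since $h\ge2$. If $p>0$ is a period, then $k+p$ is not in the zero set but $k+1+p$ is, as this holds for $k$ and $k+1$. The only such transition is at residue $k$, so $p\equiv0\pmod{k+h}$.

**Which multiples occur.** By property 5, $n(k+h)$ is a period iff $(\sigma_aV_{k\tau_a})^n=1$; for necessity compare $M=0$ and $M=n(k+h)$. By Step 7 and Lemma 4 this means $n(\omega_a|\nu+\rho)\in\mathbb Z$ for all finite parts $\nu$ of $\hat P_+^k$. Suppose this holds. Take $\nu=0$ and $\nu=\omega_j$ minuscule, which is allowed since $(\theta|\omega_j)=1\le k$, and subtract: $n(\omega_a|\omega_j)\in\mathbb Z$ for all minuscule $\omega_j$. As $0$ and the minuscule weights represent $P/Q$ and $(\omega_a|Q)\subset\mathbb Z$, we get $n(\omega_a|P)\subset\mathbb Z$, i.e. $n\omega_a\in Q$. Conversely, $n\omega_a\in Q$ implies $n(\omega_a|\nu+\rho)\in\mathbb Z$. So the minimal period is $(k+h)\,\mathrm{ord}_{P/Q}(\omega_a)$.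 $\blacksquare$

For $A_1$ this says $2(k+2)$, which is the translation $N\mapsto N+2(k+2)$ of Section 2.

**Proof of Theorem B(4).** Take products of properties 1–5 over $a$ with multiplicities $\lambda_a$, using that $\beta_k$ is a ring homomorphism.

**Property 2** also needs $*$ to be multiplicative, which follows from $\epsilon_\nu(V^*)=\overline{\epsilon_\nu(V)}$ and Step 7.

**Property 1** needs that a product of positive elements is positive. Fusion coefficients are nonnegative, so it is enough that $V_{\hat\mu}V_{\hat\mu'}\ne0$. By the Weyl denominator formula applied to $A_{\mu+\rho}(0)$ and $A_\rho(0)$,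
$$\epsilon_0(V_{\hat\mu})=\prod_{\alpha>0}\frac{\sin\bigl(\pi(\mu+\rho|\alpha)/(k+h)\bigr)}{\sin\bigl(\pi(\rho|\alpha)/(k+h)\bigr)}>0,$$
because $0<(\mu+\rho|\alpha)<k+h$ and the same for $\rho$. So $\epsilon_0(V_{\hat\mu}V_{\hat\mu'})>0$.

**Property 4** uses $\lambda\ne0$, so that at least one factor vanishes. Properties 3 and 5 are immediate.

**Item 3.** The element $\prod_aV_{k\tau_a}^{\lambda_a}$ is invertible, $\prod_a\sigma_a^{\lambda_a}=\pm1$, and by Lemma 4
$$\epsilon_\nu\Bigl(\prod_a(\sigma_aV_{k\tau_a})^{\lambda_a}\Bigr)=e^{2\pi i(\lambda|\nu+\rho)} .$$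
So zeros and sign follow as before. Periods are again multiples of $k+h$, and $n(k+h)$ is a period iff $n(\lambda|\nu+\rho)\in\mathbb Z$ for all $\nu$. Subtracting the cases $\nu=0$ and $\nu=\omega_j$ minuscule as above, this is equivalent to $n(\lambda|P)\subset\mathbb Z$, i.e. to $n\lambda\in Q$. The minimal period is $(k+h)\,\mathrm{ord}_{P/Q}(\lambda)$. $\blacksquare$
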